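\title{Two positive solutions of $-\Delta u=u^5+\mu u^q$ on bounded domains of $\mathbb{R}^3$}

\begin{abstract}
Let $\Omega$ be a smooth bounded domain in $\mathbb{R}^3$ and let $1<q<3$. We prove that the Dirichlet problem for $-\Delta u=u^5+\mu u^q$ has at least two positive solutions for all large $\mu$. The first minimizes the energy on the Nehari manifold, at a level below the energy $T$ of a Sobolev extremal. The second is a mountain pass over an energy barrier that separates the first from concentrated functions, at a level above $T$ where compactness still holds. We also show that two solutions persist slightly below the value of $\mu$ at which the Nehari level drops under $T$, and that on a ball the solution is unique for large $\mu$ when $3\le q<5$, so that the range $q<3$ is sharp.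
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\Omega\subset\mathbb{R}^3$ be a bounded connected open set with smooth boundary, let $\mu>0$ and $1<q<5$. We study the problem
\begin{equation}\label{eq:P}
-\Delta u=u^5+\mu u^q\ \text{ in }\Omega,\qquad u>0\ \text{ in }\Omega,\qquad u=0\ \text{ on }\partial\Omega,
\end{equation}
and by a solution we mean a function $u\in C^2(\overline\Omega)$. The exponent $5=(N+2)/(N-2)$, $N=3$, is the critical Sobolev exponent. The dilation $u\mapsto\lambda^{1/2}u(\lambda\,\cdot)$ preserves $\int|\nabla u|^2$ and $\int u^6$ and multiplies $\int u^{q+1}$ by $\lambda^{-(5-q)/2}$. A function can therefore concentrate at a point and keep the part of its energy that comes from $-\Delta u=u^5$, while the term $\mu u^q$ ceases to see it. The number of solutions of \eqref{eq:P} depends on how the two terms compete near such concentrated functions.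

The following results are known.
\begin{itemize}
\item (Brezis--Nirenberg) If $3<q<5$, then on any domain \eqref{eq:P} has a solution for every $\mu>0$. If $1<q<3$, one has to assume that $\mu$ is large enough in order to have a solution; if $1<q<3$ and $\Omega$ is starshaped, there is no solution for small $\mu>0$.
\item (Atkinson--Peletier) If $\Omega$ is a ball and $1<q<3$, there is $\nu_0>0$ such that \eqref{eq:P} has at least two solutions for $\mu>\nu_0$ and no solution for $\mu<\nu_0$.
\end{itemize}
On a ball all solutions are radial and \eqref{eq:P} is an ordinary differential equation; on a general domain there is no such reduction. Question~10 of \cite{Question} asks whether the multiplicity survives: \emph{for every smooth bounded $\Omega\subset\mathbb{R}^3$ and every $1<q<3$, is there $\mu_0$ such that \eqref{eq:P} has at least two solutions for all $\mu>\mu_0$?} We prove that the answer is yes.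

To state the result, let $H=H^1_0(\Omega)$, $u_\pm=\max(\pm u,0)$, and
\[
I_\mu(u)=\frac12\int_\Omega|\nabla u|^2-\frac16\int_\Omega u_+^6-\frac{\mu}{q+1}\int_\Omega u_+^{q+1},\qquad u\in H .
\]
The nonzero critical points of $I_\mu$ are the solutions of \eqref{eq:P}. They all lie on the Nehari manifold $N_\mu$, whose lowest energy level we denote by $c_\mu$:
\[
N_\mu=\{u\in H:\ u_+\neq0,\ \langle I_\mu'(u),u\rangle=0\},\qquad c_\mu=\inf_{N_\mu}I_\mu .
\]
Let $S$ be the best constant in the Sobolev inequality $\|\nabla u\|_2^2\ge S\|u\|_6^2$ on $\mathbb{R}^3$, and let $T=\frac13S^{3/2}$. This is the energy carried by one concentrating extremal of the inequality, and $0<c_\mu\le T$ for every $\mu>0$.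

\begin{theorem}\label{thm:two}
Let $1<q<3$ and let $\mu>0$ satisfy $c_\mu<T$. Then \eqref{eq:P} has two solutions $u_1\neq u_2$ with
\[
I_\mu(u_1)=c_\mu<T<I_\mu(u_2)<T+c_\mu .
\]
Moreover $c_\mu\le C\mu^{-2/(q-1)}$, so $c_\mu<T$ for all large $\mu$.
\end{theorem}

\begin{theorem}\label{thm:threshold}
Let $1<q<3$ and $\mu_*=\inf\{\mu>0:\ c_\mu<T\}$. Then $0<\mu_*<\infty$, $\{\mu>0:\ c_\mu<T\}=(\mu_*,\infty)$, and there is $\tau>0$ such that \eqref{eq:P} has at least two solutions for every $\mu>\mu_*-\tau$.
\end{theorem}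

\begin{theorem}\label{thm:unique}
Let $\Omega$ be a ball and $3\le q<5$. Then for all large $\mu$, \eqref{eq:P} has exactly one solution.
\end{theorem}

Theorems~\ref{thm:two} and~\ref{thm:unique} together say that, for $1<q<5$, the statement ``on every $\Omega$, \eqref{eq:P} has at least two solutions for all large $\mu$'' holds if and only if $q<3$. Some lower bound on $\mu$ is unavoidable, by the nonexistence result on starshaped domains quoted above. Theorem~\ref{thm:threshold} shows that the condition $c_\mu<T$ does not mark the true threshold: on a ball it gives $\nu_0\le\mu_*-\tau$.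

Here is a first guess at where the solutions are. The function $v=\mu^{1/(q-1)}u$ solves $-\Delta v=v^q+\varepsilon v^5$ with $\varepsilon=\mu^{-4/(q-1)}$. For large $\mu$ one expects a solution $v$ close to a solution of the subcritical problem $\varepsilon=0$; the corresponding $u$ is small, with energy of order $\mu^{-2/(q-1)}$. This picture does not distinguish $q<3$ from $q>3$, and it yields no second solution when the limit problem has only one. A second solution that exists on every domain should come from the critical term, at an energy comparable with $T$. Section~\ref{sec:bubbles} shows, by an explicit computation on the unit ball, why such a solution is to be expected for $q<3$, and it ends with the plan of the proof of Theorem~\ref{thm:two}, which occupies Sections~\ref{sec:variational}--\ref{sec:pass}. Theorem~\ref{thm:threshold} is proved in Section~\ref{sec:threshold} with the same tools. Theorem~\ref{thm:unique} is proved in Section~\ref{sec:ball} by a priori bounds and a shooting argument. The hypothesis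 $q<3$ is used only in Section~\ref{sec:barrier}; wherever it is not stated, $1<q<5$.

\section{The energy along rays}\label{sec:rays}

We give $H$ the norm $\|u\|=\|\nabla u\|_2$ and the corresponding inner product $(\cdot,\cdot)$. For a $C^1$ functional $J$ on $H$, $\nabla J(u)\in H$ is the vector that represents $J'(u)\in H^{-1}$. The embedding $H\subset L^p(\Omega)$ is continuous for $p\le6$ and compact for $p<6$. The letter $C$ denotes positive constants that may change from line to line. Put
\[
A(u)=\int_\Omega|\nabla u|^2,\qquad B(u)=\int_\Omega u_+^6,\qquad D(u)=\int_\Omega u_+^{q+1},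
\]
so that
\[
I_\mu=\tfrac12A-\tfrac16B-\tfrac{\mu}{q+1}D,\qquad G_\mu(u):=\langle I_\mu'(u),u\rangle=A(u)-B(u)-\mu D(u).
\]
For $2<p\le6$ the function $s\mapsto s_+^p$ is $C^2$ with second derivative $p(p-1)s_+^{p-2}$. Since $2<q+1<6$, the functionals $I_\mu$ and $G_\mu$ are $C^2$ on $H$, and their first and second derivatives are bounded on bounded sets.

\subsection*{Critical points and solutions}
Let $I_\mu'(u)=0$. Testing with $u_-$ gives $-\|u_-\|^2=0$, so $u\ge0$, and $u$ is a weak solution of $-\Delta u=\omega u$ with $\omega=u^4+\mu u^{q-1}\in L^{3/2}(\Omega)$. The Brezis--Kato theorem states that a weak solution $u\in H$ of such an equation, with $\omega\in L^{3/2}$, lies in $L^p$ for every $p<\infty$. Then $L^p$ estimates give $u\in W^{2,p}(\Omega)\subset C^1(\overline\Omega)$ for $p>3$, the right side $u^5+\mu u^q$ is Lipschitz, and Schauder estimates give $u\in C^2(\overline\Omega)$. If $u\ne0$, then $u$ is a nonnegative superharmonic function on a connected set, and $u>0$ by the strong maximum principle. Conversely,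 a solution of \eqref{eq:P} lies in $H$ and is a critical point. Every nonzero critical point satisfies $G_\mu(u)=0$, so it lies in $N_\mu$ and has energy at least $c_\mu$.

\subsection*{The Nehari manifold}
The functional $I_\mu$ is unbounded above and below, but on each ray from the origin it has a single maximum, and $N_\mu$ is the set of these maxima. Let $\mathcal U=\{u\in H:\ u_+\neq0\}$, an open cone, and
\[
m_\mu(u)=\max_{t\ge0}I_\mu(tu),\qquad u\in\mathcal U .
\]

\begin{lemma}\label{lem:rays}
For $\mu>0$ and $u\in\mathcal U$ there is a unique $t_\mu(u)>0$ with $t_\mu(u)u\in N_\mu$, and it is the only maximum point of $t\mapsto I_\mu(tu)$ on $[0,\infty)$. The function $(\mu,u)\mapsto t_\mu(u)$ is $C^1$ and $(\mu,u)\mapsto m_\mu(u)$ is continuous. Moreover $m_\mu(su)=m_\mu(u)$ for $s>0$, $m_\mu(u)$ is nonincreasing in $\mu$, $m_\mu=I_\mu$ on $N_\mu$, and $c_\mu=\inf_{\mathcal U}m_\mu$.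
\end{lemma}

\begin{proof}
For $t>0$,
\[
\frac1t\frac{d}{dt}I_\mu(tu)=\frac{G_\mu(tu)}{t^2}=A(u)-B(u)t^4-\mu D(u)t^{q-1}.
\]
The right side is a $C^1$ function of $(t,\mu,u)$ with negative $t$-derivative; it is positive for small $t$ and negative for large $t$. So it has exactly one zero $t_\mu(u)$, where $I_\mu(tu)$ changes from increasing to decreasing, and the implicit function theorem shows that $t_\mu(u)$ is $C^1$. Then $m_\mu(u)=I_\mu(t_\mu(u)u)$ is continuous. It is constant on rays by definition, and nonincreasing in $\mu$ because each $I_\mu(tu)$ is. On $N_\mu$ we have $t_\mu=1$, which gives the last two claims.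
\end{proof}

Thus a direction $u\in\mathcal U$ and a point of $N_\mu$ are the same thing, and $m_\mu(u)$ is the energy of that point. We shall estimate $m_\mu$ from below by choosing one $t$, and from above by dropping terms from $I_\mu$.

\begin{lemma}\label{lem:nehari}
Let $\bar\mu>0$. There is $b_0>0$, depending only on $\Omega$, $q$, $\bar\mu$, such that for $0<\mu\le\bar\mu$ and $u\in N_\mu$:
\begin{itemize}
\item[(a)] $A(u)\ge B(u)\ge b_0$;
\item[(b)] $\langle G_\mu'(u),u\rangle\le-(q-1)b_0$;
\item[(c)] $I_\mu(u)\ge\bigl(\frac12-\frac1{q+1}\bigr)A(u)$.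
\end{itemize}
In particular $c_\mu>0$, subsets of $N_\mu$ of bounded energy are bounded in $H$, $\{G_\mu=0\}=N_\mu\cup\{0\}$, and $N_\mu$ is closed in $H$. Finally $c_\mu\le C\mu^{-2/(q-1)}$ for all $\mu>0$, with $C$ depending only on $\Omega$ and $q$.
\end{lemma}

\begin{proof}
On $N_\mu$ we have $A=B+\mu D\ge B$. By the Sobolev and H\"older inequalities, $SB^{1/3}\le A\le B+\bar\mu|\Omega|^{(5-q)/6}B^{(q+1)/6}$, that is, $S\le B^{2/3}+\bar\mu|\Omega|^{(5-q)/6}B^{(q-1)/6}$. Both exponents are positive, so $B\ge b_0$. Next, since $q-1<4$,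
\[
\langle G_\mu'(u),u\rangle=2A-6B-(q+1)\mu D=-4B-(q-1)\mu D\le-(q-1)A .
\]
For every $u\in H$,
\begin{equation}\label{eq:coercive}
I_\mu(u)-\tfrac1{q+1}G_\mu(u)=\bigl(\tfrac12-\tfrac1{q+1}\bigr)A(u)+\bigl(\tfrac1{q+1}-\tfrac16\bigr)B(u)\ge\bigl(\tfrac12-\tfrac1{q+1}\bigr)A(u),
\end{equation}
which gives (c). If $G_\mu(u)=0$ and $u_+=0$, then $A(u)=0$; so $\{G_\mu=0\}=N_\mu\cup\{0\}$, and $N_\mu=\{G_\mu=0\}\cap\{A\ge b_0\}$ is closed. For the last claim fix $\varphi\in H$, $\varphi\ge0$, $\varphi\ne0$, and drop the critical term. The function $\frac{t^2}2A(\varphi)-\frac{\mu t^{q+1}}{q+1}D(\varphi)$ is maximal at $t^{q-1}=A(\varphi)/(\mu D(\varphi))$, so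
\begin{equation}\label{eq:small}
c_\mu\le m_\mu(\varphi)\le\Bigl(\frac12-\frac1{q+1}\Bigr)A(\varphi)\Bigl(\frac{A(\varphi)}{\mu D(\varphi)}\Bigr)^{2/(q-1)}.
\end{equation}
\end{proof}

\section{Bubbles, and a model computation on the ball}\label{sec:bubbles}

Let $D^{1,2}(\mathbb{R}^3)$ be the space of functions in $L^6(\mathbb{R}^3)$ with gradient in $L^2$, normed by $\|\nabla u\|_2$; the Sobolev inequality holds on it. For numbers $A,B>0$ the maximum of $\frac A2t^2-\frac B6t^6$ is attained only at $t^4=A/B$, and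
\begin{equation}\label{eq:max}
\max_{t\ge0}\Bigl(\frac A2t^2-\frac B6t^6\Bigr)=\frac13A^{3/2}B^{-1/2}.
\end{equation}
For $A=A(u)$, $B=B(u)$ the right side is at least $T$. So $T$ is the floor of the energy on the Nehari manifold when the term $\mu u^q$ is absent. On $\mathbb{R}^3$ the floor is reached by the Aubin--Talenti functions, or bubbles,
\[
U_\delta(x)=3^{1/4}\delta^{1/2}(\delta^2+|x|^2)^{-1/2},\qquad\delta>0,
\]
which are extremals of the Sobolev inequality and satisfy $-\Delta U_\delta=U_\delta^5$ and $\int_{\mathbb{R}^3}|\nabla U_\delta|^2=\int_{\mathbb{R}^3}U_\delta^6=S^{3/2}$. They do not vanish on $\partial\Omega$, so we correct them by a harmonic function. After a translation $0\in\Omega$; let $d_0=\operatorname{dist}(0,\partial\Omega)$. Let $P_\delta\in H$ solve $-\Delta P_\delta=U_\delta^5$ in $\Omega$, and let $h_\delta=U_\delta-P_\delta$. We write $B_R$ for the ball of radius $R$ centered at $0$.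

\begin{lemma}\label{lem:bubbles}
For small $\delta>0$, with constants that depend on neither $\delta$ nor $\mu$:
\begin{itemize}
\item[(a)] $0\le h_\delta\le 3^{1/4}\delta^{1/2}/d_0$ and $0<P_\delta\le U_\delta$ in $\Omega$;
\item[(b)] $A(P_\delta)=S^{3/2}+O(\delta)$ and $B(P_\delta)=S^{3/2}+O(\delta)$;
\item[(c)] $\|P_\delta\|_r\le C_r\delta^{1/2}$ for $1\le r<3$;
\item[(d)] $P_\delta\ge C^{-1}\delta^{-1/2}$ on $B_\delta$;
\item[(e)] $m_\mu(P_\delta)\le T+C\delta$ for all $\mu>0$. Hence $c_\mu\le T$ for all $\mu>0$.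
\end{itemize}
\end{lemma}

\begin{proof}
(a) The function $h_\delta$ is harmonic and equals $U_\delta\le3^{1/4}\delta^{1/2}/d_0$ on $\partial\Omega$, and $P_\delta$ is superharmonic with zero boundary values; apply the maximum principle.

(b) The substitution $x=\delta y$ gives $\int_{\mathbb{R}^3}U_\delta^5=C\delta^{1/2}$, and $U_\delta\le3^{1/4}\delta^{1/2}|x|^{-1}$ gives $\int_{\mathbb{R}^3\setminus\Omega}U_\delta^6=O(\delta^3)$. With (a), $\int_\Omega U_\delta^5h_\delta=O(\delta)$. Testing the equation of $P_\delta$ with $P_\delta$, and using the convexity of $s\mapsto s^6$,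
\[
A(P_\delta)=\int_\Omega U_\delta^5(U_\delta-h_\delta)=S^{3/2}+O(\delta),\qquad
S^{3/2}\ge B(P_\delta)\ge\int_\Omega(U_\delta^6-6U_\delta^5h_\delta)=S^{3/2}+O(\delta).
\]

(c) We have $P_\delta\le3^{1/4}\delta^{1/2}|x|^{-1}$, and $|x|^{-1}\in L^r(\Omega)$ for $r<3$.

(d) On $B_\delta$, $U_\delta\ge3^{1/4}(2\delta)^{-1/2}$, and by (a) $h_\delta$ is at most half of this number when $\delta\le d_0/(2\sqrt2)$.

(e) Drop the term $\mu D$ from $I_\mu(tP_\delta)$ and use \eqref{eq:max} and (b).
\end{proof}

So along the bubbles the energy $m_\mu(P_\delta)$ comes down to $T$ or lower as $\delta\to0$. The whole problem turns on the side from which it approaches $T$. The boundary condition raises the energy, the term $\mu u^q$ lowers it, and on the unit ball both effects can be computed.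

\subsection*{The unit ball}
Let $\Omega=B_1$. Then $h_\delta$ is the constant $3^{1/4}\delta^{1/2}(1+\delta^2)^{-1/2}$. Since $\frac13s^3(1+s^2)^{-3/2}$ is a primitive of $s^2(1+s^2)^{-5/2}$,
\[
\int_{B_1}U_\delta^5=4\pi\,3^{5/4}\delta^{1/2}\int_0^{1/\delta}\frac{s^2\,ds}{(1+s^2)^{5/2}}=\frac{4\pi\,3^{1/4}\delta^{1/2}}{(1+\delta^2)^{3/2}},\qquad
\int_{B_1}U_\delta^5h_\delta=\frac{4\pi\sqrt3\,\delta}{(1+\delta^2)^2}.
\]
Taylor's formula gives $|(U-h)^6-U^6+6U^5h|\le15U^4h^2$ for $0\le h\le U$, and $h_\delta^2\int_{\mathbb{R}^3}U_\delta^4=O(\delta^2)$. With $\beta=4\pi\sqrt3$ we get $A(P_\delta)=S^{3/2}-\beta\delta+O(\delta^2)$ and $B(P_\delta)=S^{3/2}-6\beta\delta+O(\delta^2)$. Therefore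
\[
\tfrac13A(P_\delta)^{3/2}B(P_\delta)^{-1/2}=T+\tfrac13\bigl(-\tfrac32+3\bigr)\beta\delta+O(\delta^2)=T+2\pi\sqrt3\,\delta+O(\delta^2).
\]
The boundary costs an amount of exact order $\delta$. The gain from the subcritical term is governed by
\[
D(P_\delta)\le\int_{B_1}U_\delta^{q+1}=4\pi\,3^{(q+1)/4}\,\delta^{(5-q)/2}\int_0^{1/\delta}\frac{s^2\,ds}{(1+s^2)^{(q+1)/2}},
\]
which is $O(\delta^{(5-q)/2})$ for $q>2$, $O(\delta^{3/2}|\log\delta|)$ for $q=2$, and $O(\delta^{(q+1)/2})$ for $q<2$.

\emph{Let $1<q<3$.} In all three cases $D(P_\delta)=o(\delta)$. Evaluating $I_\mu(tP_\delta)$ at $t=(A(P_\delta)/B(P_\delta))^{1/4}\to1$ bounds $m_\mu(P_\delta)$ from below, dropping $\mu D$ bounds it from above, and for each fixed $\mu$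
\[
m_\mu(P_\delta)=T+2\pi\sqrt3\,\delta+o(\delta)\qquad(\delta\to0).
\]
On the other hand $m_\mu(P_1)<T$ for large $\mu$, by \eqref{eq:small}. The continuous function $\delta\mapsto m_\mu(P_\delta)$ on $(0,1]$ thus starts from the limit $T$, rises above $T$, and ends below $T$: it has an interior maximum at a height above $T$. This hump is the trace, on one curve in $N_\mu$, of the second solution.

\emph{Let $3<q<5$.} Now the gain wins, on any $\Omega$. By Lemma~\ref{lem:bubbles}(d), $D(P_\delta)\ge C^{-1}\delta^{(5-q)/2}$, and $t=t_\mu(P_\delta)$ is bounded below because $t^6B(P_\delta)\ge b_0$. Hence, with $C$ depending also on $\mu$,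
\begin{equation}\label{eq:qlarge}
m_\mu(P_\delta)\le T+C\delta-C^{-1}\delta^{(5-q)/2}<T\qquad\text{for small }\delta .
\end{equation}
The energy leaves $T$ downward and nothing forces a hump.

\subsection*{Plan of the proof of Theorem~\ref{thm:two}}
Let $v$ be a minimizer of $I_\mu$ on $N_\mu$, with energy $c_\mu<T$. We join $v$ to a very concentrated bubble by paths in $N_\mu$, and let $c$ be the infimum over paths of the highest energy on the path. Three facts make $c$ a critical value.
\begin{itemize}
\item Compactness fails at the level $T$, but it holds at all levels strictly between $T$ and $T+c_\mu$ (Section~\ref{sec:compact}).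
\item Every path, not only the curve of bubbles, must climb to $T+\eta$ for some $\eta>0$ (Section~\ref{sec:barrier}).
\item One path stays below $T+c_\mu$ (Section~\ref{sec:interaction}).
\end{itemize}

\section{Minimization and minimax on the Nehari manifold}\label{sec:variational}

Fix $\mu>0$ and write $G=G_\mu$. By Lemma~\ref{lem:nehari}(b), $\nabla G\neq0$ on $N_\mu$, so $N_\mu$ is a $C^2$ hypersurface with tangent space $\nabla G(u)^\perp$. On the open set $\{\nabla G\ne0\}\supset N_\mu$ define the $C^1$ vector field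
\[
\nabla_NI_\mu=\nabla I_\mu-\frac{(\nabla I_\mu,\nabla G)}{\|\nabla G\|^2}\nabla G,
\]
the orthogonal projection of $\nabla I_\mu$ onto $\nabla G^\perp$. A \emph{Palais--Smale sequence at level $c$} is a sequence $(u_n)$ in $H$ with $I_\mu(u_n)\to c$ and $I_\mu'(u_n)\to0$ in $H^{-1}$, and $I_\mu$ satisfies (PS)$_c$ if every such sequence has a subsequence that converges in $H$. The first lemma says that the constraint costs nothing: the Lagrange multiplier vanishes, because $I_\mu$ is stationary in the radial direction and the radial direction is uniformly transversal to $N_\mu$.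

\begin{lemma}\label{lem:free}
If $u_n\in N_\mu$, $I_\mu(u_n)$ is bounded and $\nabla_NI_\mu(u_n)\to0$, then $I_\mu'(u_n)\to0$.
\end{lemma}

\begin{proof}
The sequence is bounded by Lemma~\ref{lem:nehari}(c). Write $\nabla I_\mu(u_n)=\lambda_n\nabla G(u_n)+o(1)$ and take the inner product with $u_n$: $0=G(u_n)=\lambda_n\langle G'(u_n),u_n\rangle+o(1)$. By Lemma~\ref{lem:nehari}(b), $\lambda_n\to0$, and $\nabla G(u_n)$ is bounded.
\end{proof}

We recall Ekeland's variational principle: if $J$ is lower semicontinuous and bounded below on a complete metric space $Q$, then for every $\varepsilon>0$ there is $u\in Q$ with $J(u)\le\inf_QJ+\varepsilon$ and $J(w)\ge J(u)-\varepsilon\operatorname{dist}(w,u)$ for all $w\in Q$.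

\begin{lemma}\label{lem:ekeland}
Let $Q\subset N_\mu$ be closed and nonempty, and $d=\inf_QI_\mu$. Suppose that, for some $d'>d$, every $u\in Q$ with $I_\mu(u)<d'$ has a neighborhood in $N_\mu$ that is contained in $Q$. Then $Q$ contains a Palais--Smale sequence at level $d$.
\end{lemma}

\begin{proof}
Take $u_n\in Q$ from Ekeland's principle with $\varepsilon=1/n$, and let $n$ be so large that $d+1/n<d'$. Let $\varphi\perp\nabla G(u_n)$ and $w(s)=t_\mu(u_n+s\varphi)(u_n+s\varphi)$ for small $s$. This is a $C^1$ curve in $N_\mu$ with $w(0)=u_n$ and $w'(0)=\varphi+\theta u_n$ for some real $\theta$. Differentiating $G(w(s))=0$ gives $\theta\langle G'(u_n),u_n\rangle=0$, so $w'(0)=\varphi$. For small $s>0$, $w(s)\in Q$; dividing $I_\mu(w(s))-I_\mu(u_n)\ge-\frac1n\|w(s)-u_n\|$ by $s$ and letting $s\downarrow0$ gives $(\nabla I_\mu(u_n),\varphi)\ge-\frac1n\|\varphi\|$. The choice $\varphi=-\nabla_NI_\mu(u_n)$ yields $\|\nabla_NI_\mu(u_n)\|\le\frac1n$, and Lemma~\ref{lem:free} concludes.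
\end{proof}

\begin{lemma}[mountain pass on $N_\mu$]\label{lem:mp}
Let $e_0,e_1\in N_\mu$, let $\Gamma$ be the set of continuous paths $\gamma:[0,1]\to N_\mu$ with $\gamma(0)=e_0$, $\gamma(1)=e_1$, assume $\Gamma\neq\emptyset$, and put $c=\inf_{\gamma\in\Gamma}\max_{[0,1]}I_\mu\circ\gamma$. If $c>\max(I_\mu(e_0),I_\mu(e_1))$ and $I_\mu$ satisfies \emph{(PS)}$_c$, then \eqref{eq:P} has a solution of energy $c$.
\end{lemma}

\begin{proof}
Suppose first that there are $u_n\in N_\mu$ with $I_\mu(u_n)\to c$ and $\nabla_NI_\mu(u_n)\to0$. By Lemma~\ref{lem:free} and (PS)$_c$, a subsequence converges to a critical point of energy $c$ in the closed set $N_\mu$, and we are done. Otherwise there are $\varepsilon,k>0$ with $\|\nabla_NI_\mu\|\ge k$ on $N_\mu\cap\{|I_\mu-c|\le2\varepsilon\}$ and $I_\mu(e_i)<c-2\varepsilon$ for $i=0,1$. We push an almost optimal path below $c$.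

Let $\chi:\mathbb{R}\to[0,1]$ be Lipschitz, equal to $1$ on $[c-\varepsilon,c+\varepsilon]$ and to $0$ outside $[c-2\varepsilon,c+2\varepsilon]$. Let $O_1=\{\nabla G\neq0,\ \nabla_NI_\mu\ne0\}$ and $O_2=\{|I_\mu-c|>2\varepsilon\}$. These sets are open in $H$ and their union contains $N_\mu$. Define $Y=-\chi(I_\mu)\nabla_NI_\mu/\|\nabla_NI_\mu\|^2$ on $O_1$ and $Y=0$ on $O_2$. The definitions agree on $O_1\cap O_2$, so $Y$ is locally Lipschitz on $O_1\cup O_2$; also $\|Y\|\le1/k$ on $N_\mu$. Let $\Theta(s,u)$ be the solution of $\partial_s\Theta=Y(\Theta)$ with $\Theta(0,u)=u\in N_\mu$. Since $(Y,\nabla G)=0$, $G$ vanishes along the trajectory, which therefore lies in $N_\mu\cup\{0\}$; it stays in $N_\mu$ because $A\ge b_0$ there. If the trajectory existed only up to a finite time, it would have a limit at that time, its speed being at most $1/k$; the limit would lie in the closed set $N_\mu$, and the trajectory could be continued. So $\Theta$ is a continuous flow on $N_\mu$ defined for all $s\ge0$. It fixes $e_0$ and $e_1$,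 and $\frac{d}{ds}I_\mu(\Theta)=-\chi(I_\mu(\Theta))$ because $(\nabla I_\mu,\nabla_NI_\mu)=\|\nabla_NI_\mu\|^2$.

Let $I_\mu(u)\le c+\varepsilon$. If $I_\mu(\Theta(2\varepsilon,u))>c-\varepsilon$, the energy stays in $[c-\varepsilon,c+\varepsilon]$ during $[0,2\varepsilon]$ and decreases by exactly $2\varepsilon$, which is contradictory. So for $\gamma\in\Gamma$ with $\max I_\mu\circ\gamma\le c+\varepsilon$, the path $\Theta(2\varepsilon,\gamma(\cdot))\in\Gamma$ has maximal energy at most $c-\varepsilon$, against the definition of $c$.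
\end{proof}

\section{Compactness below $T$ and above $T$}\label{sec:compact}

A Palais--Smale sequence is bounded and converges weakly to a critical point $u$, but it may lose energy by concentration. An elementary argument shows that the loss is either zero or at least $T$. This settles the levels below $T$. It does not suffice above $T$: if $u=0$, a level $c>T$ is compatible with ``a loss of at least $T$''. We need to know that a loss smaller than $2T$ from the weak limit $0$ equals $T$ exactly. We use three results.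

\emph{The Brezis--Lieb lemma.} If $(u_n)$ is bounded in $L^p$, $1\le p<\infty$, and $u_n\to u$ a.e., then $\int|u_n|^p=\int|u|^p+\int|u_n-u|^p+o(1)$.

\emph{Struwe's global compactness theorem} \cite{Struwe84}, \cite[Theorem~III.3.1]{StruweBook}. Let $E(u)=\frac12\int|\nabla u|^2-\frac16\int|u|^6$, and let $(u_n)$ be a Palais--Smale sequence for $E$ on $H$, with $\Omega$ smooth and bounded. Then, for a subsequence, $u_n$ is the sum of its weak limit $u^0$, of $k\ge0$ rescaled copies of nontrivial solutions $U^1,\dots,U^k\in D^{1,2}(\mathbb{R}^3)$ of $-\Delta U=|U|^4U$ on $\mathbb{R}^3$, and of a term tending to $0$ in $D^{1,2}(\mathbb{R}^3)$; and $E(u_n)\to E(u^0)+\sum_{j=1}^kE(U^j)$.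

\emph{The Caffarelli--Gidas--Spruck theorem} \cite{CGS}. Every positive smooth solution of $-\Delta U=U^5$ on $\mathbb{R}^3$ is a translate of some $U_\delta$.

We let $\mu$ vary along the sequence, since Section~\ref{sec:threshold} needs this.

\begin{lemma}\label{lem:compact}
Let $\mu_n\to\mu>0$, $I_{\mu_n}(u_n)\to c$ and $I'_{\mu_n}(u_n)\to0$ in $H^{-1}$. Then, for a subsequence, $u_n\rightharpoonup u$ in $H$ with $u\ge0$ and $I_\mu'(u)=0$, and one of the following holds:
\begin{itemize}
\item[(i)] $u_n\to u$ in $H$ and $c=I_\mu(u)$;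
\item[(ii)] $u_n\not\to u$ in $H$ and $c\ge I_\mu(u)+T$.
\end{itemize}
If \emph{(ii)} holds with $u=0$ and $c<2T$, then $c=T$.
\end{lemma}

\begin{proof}
By \eqref{eq:coercive}, $(\frac12-\frac1{q+1})\|u_n\|^2\le c+o(1)+o(1)\|u_n\|$, so $(u_n)$ is bounded. The functionals $I_{\mu_n}$ and $I_\mu$ differ by $\frac{\mu_n-\mu}{q+1}D$, and $D$, $D'$ are bounded on bounded sets, so $I_\mu(u_n)\to c$ and $I_\mu'(u_n)\to0$. Testing with $(u_n)_-$ gives $-\|(u_n)_-\|^2=o(1)\|(u_n)_-\|$, so $(u_n)_-\to0$ in $H$. Since $I_\mu$ and $I_\mu'$ are Lipschitz on bounded sets, we may replace $u_n$ by $(u_n)_+$ without changing the hypotheses or the conclusions, and assume $u_n\ge0$.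

For a subsequence, $u_n\rightharpoonup u$ in $H$, $u_n\to u$ a.e.\ and in $L^{q+1}$, and, with $w_n=u_n-u$, $\|w_n\|^2\to\ell$. Then $u\ge0$. The sequences $u_n^5$ and $u_n^q$ are bounded in $L^{6/5}$ and converge a.e., hence weakly in $L^{6/5}$; so $I_\mu'(u)=0$. Weak convergence, the Brezis--Lieb lemma and convergence in $L^{q+1}$ give
\[
A(u_n)=A(u)+\|w_n\|^2+o(1),\qquad B(u_n)=B(u)+\|w_n\|_6^6+o(1),\qquad D(u_n)=D(u)+o(1).
\]
Since $G_\mu(u_n)\to0=G_\mu(u)$, we get $\|w_n\|_6^6\to\ell$, and then $c=I_\mu(u)+\frac\ell2-\frac\ell6=I_\mu(u)+\frac\ell3$. The Sobolev inequality gives $\ell\ge S\ell^{1/3}$, so $\ell=0$, which is (i), or $\ell\ge S^{3/2}$, which is (ii).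

Let now $u=0$, $\ell>0$ and $c<2T$. Then $D(u_n)\to0$, and $|\int u_n^q\varphi|\le\|u_n\|_{q+1}^q\|\varphi\|_{q+1}\le o(1)\|\varphi\|$. So $E(u_n)\to c$ and $E'(u_n)\to0$, and Struwe's theorem applies with $u^0=0$. As $\ell>0$, we have $k\ge1$, and $c=\sum_{j=1}^kE(U^j)$. Let $U$ be one of the $U^j$. Testing its equation with $U_\pm$ gives $\int|\nabla U_\pm|^2=\int U_\pm^6$. Hence $E(U)=\frac13\int|\nabla U_+|^2+\frac13\int|\nabla U_-|^2$, and the Sobolev inequality gives $\int|\nabla U_\pm|^2\ge S^{3/2}$ whenever $U_\pm\neq0$. So $E(U)\ge T$, and $E(U)\ge2T$ if $U$ changes sign. Since $c<2T$, we have $k=1$ and $U^1$ has one sign. By the regularity argument of Section~\ref{sec:rays}, applied locally, and the strong maximum principle, $\pm U^1$ is a positive smooth solution, hence a translate of a bubble, and $c=E(U_\delta)=(\frac12-\frac16)S^{3/2}=T$.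
\end{proof}

\begin{corollary}\label{cor:compact}
Let $\mu>0$.
\begin{itemize}
\item[(a)] $I_\mu$ satisfies \emph{(PS)}$_c$ for $T<c<T+c_\mu$.
\item[(b)] If $c_\mu<T$, then \eqref{eq:P} has a solution $v$ with $I_\mu(v)=c_\mu$.
\end{itemize}
\end{corollary}

\begin{proof}
(a) Suppose that alternative (ii) of Lemma~\ref{lem:compact} occurs. If $u\neq0$, then $c\ge c_\mu+T$. If $u=0$, then $c=T$, since $c<T+c_\mu\le2T$ by Lemma~\ref{lem:bubbles}(e). Both are excluded.

(b) Lemma~\ref{lem:ekeland} with $Q=N_\mu$ gives a Palais--Smale sequence in $N_\mu$ at level $c_\mu$. Critical points have nonnegative energy, so (ii) would give $c_\mu\ge T$. Thus (i) holds, and the limit lies in the closed set $N_\mu$.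
\end{proof}

For $3<q<5$, \eqref{eq:qlarge} gives $c_\mu<T$ for every $\mu>0$, and (b) yields the existence statement of Brezis and Nirenberg quoted in the introduction.

\section{The barrier}\label{sec:barrier}

On the ball, the energy of a bubble exceeds $T$ by an amount of order $\delta$. We need this excess for every function that is concentrated, in a sense that can be followed continuously along an arbitrary path. The measure of concentration will be the ratio of a low $L^r$ norm to the $L^6$ norm, and the excess comes from a remainder term in the Sobolev inequality on a bounded domain.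

\begin{lemma}\label{lem:remainder}
For $2<r<3$ there is $\kappa>0$, depending only on $\Omega$ and $r$, such that $\|\nabla f\|_2^2\ge S\|f\|_6^2+\kappa\|f\|_r^2$ for all $f\in H$ with $f\ge0$.
\end{lemma}

The proof is the argument of Brezis and Lieb \cite{BL}. One applies the Sobolev inequality on $\mathbb{R}^3$ not to $f$, but to a larger function with smaller Dirichlet integral. Subtracting from $f$ a small multiple $\lambda h$ of a potential lowers the Dirichlet integral to first order in $\lambda$; adding the constant $\lambda\|h\|_\infty$ restores the size; and the constant can be continued to infinity as a multiple of $1/|x|$ at a cost of second order in $\lambda$.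

\begin{proof}
Let $\Omega\subset B_R$, let $f\neq0$, and extend $f$ by $0$. The function $f^{r-1}$ lies in $L^{6/(r-1)}$ with $6/(r-1)>3$, and $\|f^{r-1}\|_{r'}=\|f\|_r^{r-1}$ for $r'=r/(r-1)$. Let $h$ solve $-\Delta h=f^{r-1}$ in $B_R$, $h=0$ on $\partial B_R$. Then $h\in C(\overline{B_R})\cap H^1_0(B_R)$ and $h(x)=\int\mathcal G(x,y)f(y)^{r-1}dy\ge0$, where the Green function of $B_R$ satisfies $0\le\mathcal G(x,y)\le(4\pi|x-y|)^{-1}$. Since $r<3$, the norm of $\mathcal G(x,\cdot)$ in $L^r(B_R)$ is bounded uniformly in $x$. So $\|h\|_\infty\le C\|f\|_r^{r-1}$ and $\|\nabla h\|_2^2=\int hf^{r-1}\le C\|f\|_r^{2(r-1)}$. Hence, with $K$ depending only on $R$ and $r$,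
\[
\|\nabla h\|_2^2+4\pi R\|h\|_\infty^2\le K\|f\|_r^{2(r-1)}.
\]
For $\lambda>0$ let $\varphi=f-\lambda h+\lambda\|h\|_\infty$ in $B_R$ and $\varphi=\lambda\|h\|_\infty R/|x|$ outside $B_R$. The traces on $\partial B_R$ agree, so $\varphi\in D^{1,2}(\mathbb{R}^3)$. The Dirichlet integral outside $B_R$ is $\lambda^2\|h\|_\infty^2R^2\int_R^\infty4\pi s^{-2}ds=4\pi R\lambda^2\|h\|_\infty^2$, and $\int\nabla f\cdot\nabla h=\int f^r$. Since $\varphi\ge f\ge0$,
\[
S\|f\|_6^2\le S\|\varphi\|_6^2\le\|\nabla\varphi\|_2^2\le\|\nabla f\|_2^2-2\lambda\|f\|_r^r+\lambda^2K\|f\|_r^{2(r-1)}.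
\]
The choice $\lambda=\|f\|_r^{2-r}/K$ gives the claim with $\kappa=1/K$.
\end{proof}

The inequality is false for $3<r\le6$: by Lemma~\ref{lem:bubbles}(b),(d), $\|\nabla P_\delta\|_2^2-S\|P_\delta\|_6^2=O(\delta)$, while $\|P_\delta\|_r^2\ge C^{-1}\delta^{6/r-1}$ and $6/r-1<1$.

To compare the remainder with the subcritical term, we interpolate $L^{q+1}$ between $L^r$ and $L^6$. For $2<r<3$ and $r\le q+1$ let
\[
a=\frac{r(5-q)}{6-r}.
\]
Then $\frac ar+\frac{q+1-a}6=1$ and $0<a\le q+1$, and H\"older's inequality gives $\|f\|_{q+1}^{q+1}\le\|f\|_r^a\|f\|_6^{q+1-a}$. The remainder is quadratic in $\|f\|_r$, so it dominates for small $\|f\|_r$ if $a>2$. \emph{For $1<q<3$ there is $r$ with $a>2$.} If $q<2$, take $r=q+1$, so that $a=q+1$. If $2\le q<3$, every $r\in(2,3)$ satisfies $r\le q+1$, and $a\to5-q>2$ as $r\to3$. For $q\ge3$ no such $r$ exists, since $r<3$ gives $a<5-q\le2$. This is the only place where $q<3$ enters the proofs of Theorems~\ref{thm:two} and~\ref{thm:threshold}.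

Let $1<q<3$, fix $r$ with $a>2$, and define
\[
\rho(u)=\frac{\|u_+\|_r}{\|u_+\|_6},\qquad u\in\mathcal U .
\]
The function $\rho$ is positive, continuous and constant on rays, and it is small for concentrated functions. By Lemma~\ref{lem:bubbles}(b),(c), $\rho(P_\delta)\le C\delta^{1/2}$; the reverse bound also holds, since Lemma~\ref{lem:bubbles}(a) gives $P_\delta\ge3^{1/4}(2\sqrt2-1)\delta^{1/2}/d_0$ on $B_{d_0/4}$ for $\delta\le d_0/4$. So $\rho^2$ plays for a general function the role that $\delta$ plays for a bubble.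

\begin{lemma}\label{lem:lower}
Let $1<q<3$. There are $K_1,K_2>0$, depending only on $\Omega$, $q$, $r$, such that
\[
m_\mu(u)\ge T+K_1\rho(u)^2-\mu K_2\rho(u)^a\qquad\text{for all }\mu>0,\ u\in\mathcal U .
\]
\end{lemma}

\begin{proof}
Normalize $u$ as a bubble is normalized: let $w=tu$, $t>0$, with $\|w_+\|_6=S^{1/4}$, so that $B(w)=S^{3/2}$ and $\|w_+\|_r=S^{1/4}\rho$, where $\rho=\rho(u)$. Lemma~\ref{lem:remainder} gives $A(w)\ge A(w_+)\ge S^{3/2}+\kappa S^{1/2}\rho^2$, and interpolation gives $D(w)\le S^{(q+1)/4}\rho^a$. Therefore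
\[
m_\mu(u)\ge I_\mu(w)\ge\tfrac12S^{3/2}+\tfrac\kappa2S^{1/2}\rho^2-\tfrac16S^{3/2}-\tfrac{\mu}{q+1}S^{(q+1)/4}\rho^a .\qedhere
\]
\end{proof}

Call a number $\rho_0$ \emph{admissible for $\mu$} if $0<\rho_0\le(K_1/(2\mu K_2))^{1/(a-2)}$, and put $\eta=\frac12K_1\rho_0^2$. A number admissible for $\mu$ is admissible for every smaller $\mu>0$. If $\rho\le\rho_0$, then $\mu K_2\rho^a\le\frac12K_1\rho^2$, so Lemma~\ref{lem:lower} gives
\begin{equation}\label{eq:barrier}
\rho(u)\le\rho_0\ \Longrightarrow\ m_\mu(u)>T,\qquad\qquad\rho(u)=\rho_0\ \Longrightarrow\ m_\mu(u)\ge T+\eta .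
\end{equation}
The set $\{\rho=\rho_0\}$ is the barrier: it separates the directions of energy at most $T$ from the concentrated bubbles, and the energy on it is at least $T+\eta$.

\section{Interaction of a solution with a bubble}\label{sec:interaction}

The simplest path from a solution $v$ to a bubble is the projection onto $N_\mu$ of the segment from $v$ to $P_\delta$, and its energy is bounded by the supremum of $I_\mu$ on the cone spanned by $v$ and $P_\delta$. Since $P_\delta\rightharpoonup0$, the splitting in the proof of Lemma~\ref{lem:compact} gives $I_\mu(v+P_\delta)\to I_\mu(v)+T$. For $I_\mu(v)=c_\mu$ this is the upper end of the compactness window, so the sign of the correction decides. There are three cross terms, all of order $\delta^{1/2}$. Two of them cancel because $v$ solves the equation. The third is negative because $v(0)>0$, and it beats the cost $O(\delta)$ of the boundary.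

\begin{lemma}\label{lem:interaction}
Let $v$ be a solution of \eqref{eq:P}. For all small $\delta>0$,
\[
\sup_{\sigma,t\ge0}I_\mu(\sigma v+tP_\delta)<I_\mu(v)+T .
\]
\end{lemma}

\begin{proof}
For $\xi,\zeta\ge0$ the binomial formula gives $(\xi+\zeta)^6\ge\xi^6+\zeta^6+6\xi^5\zeta+6\xi\zeta^5$. Also $(\xi+\zeta)^{q+1}\ge\xi^{q+1}+\zeta^{q+1}+(q+1)\xi^q\zeta$: this is an equality at $\zeta=0$, and differentiation in $\zeta$ reduces it to $(\xi+\zeta)^q\ge\xi^q+\zeta^q$. The equation of $v$ gives $\int\nabla v\cdot\nabla P_\delta=\int(v^5+\mu v^q)P_\delta$. Expanding $I_\mu(\sigma v+tP_\delta)$ with these three facts,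
\begin{equation}\label{eq:expand}
I_\mu(\sigma v+tP_\delta)\le I_\mu(\sigma v)+I_\mu(tP_\delta)+t(\sigma-\sigma^5)\!\int v^5P_\delta+\mu t(\sigma-\sigma^q)\!\int v^qP_\delta-\sigma t^5\!\int vP_\delta^5 .
\end{equation}
Since $v$ is bounded, Lemma~\ref{lem:bubbles}(c) with $r=1$ shows that $\int v^5P_\delta$ and $\int v^qP_\delta$ are $O(\delta^{1/2})$. Since $v$ is bounded below by a positive constant near $0$, Lemma~\ref{lem:bubbles}(d) gives $\int vP_\delta^5\ge C^{-1}\delta^{-5/2}|B_\delta|$, that is, $\int vP_\delta^5\ge\kappa_1\delta^{1/2}$ with $\kappa_1>0$ independent of $\delta$.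

Next we confine $(\sigma,t)$ to a compact set. From $\frac12\|\sigma v+tP_\delta\|^2\le\sigma^2A(v)+t^2A(P_\delta)$ and $(\xi+\zeta)^6\ge\xi^6+\zeta^6$,
\[
I_\mu(\sigma v+tP_\delta)\le\Bigl[\sigma^2A(v)-\frac{\sigma^6}6B(v)\Bigr]+\Bigl[t^2A(P_\delta)-\frac{t^6}6B(P_\delta)\Bigr].
\]
By Lemma~\ref{lem:bubbles}(b), each bracket is bounded above and tends to $-\infty$ with its variable, uniformly for small $\delta$. So there is $R$ such that the left side is negative for $\sigma+t\ge R$ and all small $\delta$; in particular the supremum in the lemma is attained.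

Suppose that the lemma fails. Then there are $\delta_n\to0$ and $\sigma_n,t_n\ge0$ with $\sigma_n+t_n<R$ and $I_\mu(\sigma_nv+t_nP_{\delta_n})\ge I_\mu(v)+T$. For a subsequence $\sigma_n\to\sigma$ and $t_n\to t$. In \eqref{eq:expand} drop the last term, bound $I_\mu(t_nP_{\delta_n})$ by $\frac{t_n^2}2A(P_{\delta_n})-\frac{t_n^6}6B(P_{\delta_n})$, and pass to the limit:
\[
I_\mu(v)+T\le I_\mu(\sigma v)+S^{3/2}\Bigl(\frac{t^2}2-\frac{t^6}6\Bigr).
\]
The first term on the right is at most $I_\mu(v)$, with equality only for $\sigma=1$ (Lemma~\ref{lem:rays}); the second is at most $T$, with equality only for $t=1$. So $\sigma=t=1$. Then $\sigma_n-\sigma_n^5\to0$ and $\sigma_n-\sigma_n^q\to0$, while $I_\mu(\sigma_nv)\le I_\mu(v)$ and $I_\mu(t_nP_{\delta_n})\le T+C\delta_n$ by Lemma~\ref{lem:bubbles}(e). For large $n$, \eqref{eq:expand} gives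
\[
I_\mu(\sigma_nv+t_nP_{\delta_n})\le I_\mu(v)+T+C\delta_n+o(\delta_n^{1/2})-\tfrac12\kappa_1\delta_n^{1/2}<I_\mu(v)+T,
\]
a contradiction.
\end{proof}

\section{The pass over the barrier}\label{sec:pass}

The next proposition assembles the pieces in the form needed for both Theorems~\ref{thm:two} and~\ref{thm:threshold}.

\begin{proposition}\label{prop:pass}
Let $1<q<3$ and $\mu>0$, let $\rho_0$ be admissible for $\mu$, and $\eta=\frac12K_1\rho_0^2$. Let $z_0,z_1\in H$ be positive in $\Omega$, put $z_s=(1-s)z_0+sz_1$, and assume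
\[
\rho(z_0)>\rho_0>\rho(z_1),\qquad\max\bigl(m_\mu(z_0),m_\mu(z_1)\bigr)<T+\eta,\qquad\max_{0\le s\le1}m_\mu(z_s)<T+c_\mu .
\]
Then \eqref{eq:P} has a solution with energy in $[T+\eta,\,T+c_\mu)$.
\end{proposition}

\begin{proof}
Let $e_i=t_\mu(z_i)z_i$, and let $\Gamma$ and $c$ be as in Lemma~\ref{lem:mp}. The path $s\mapsto t_\mu(z_s)z_s$ belongs to $\Gamma$ and has energy $m_\mu(z_s)$, so $c<T+c_\mu$. For any $\gamma\in\Gamma$ we have $\rho(\gamma(0))>\rho_0>\rho(\gamma(1))$, so $\rho(\gamma(s))=\rho_0$ for some $s$, and \eqref{eq:barrier} gives $I_\mu(\gamma(s))=m_\mu(\gamma(s))\ge T+\eta$. Hence $c\ge T+\eta>I_\mu(e_i)$ for $i=0,1$. By Corollary~\ref{cor:compact}(a), (PS)$_c$ holds, and Lemma~\ref{lem:mp} applies.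
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:two}]
Corollary~\ref{cor:compact}(b) gives a solution $u_1=v$ with $I_\mu(v)=c_\mu<T$. Fix $\rho_0$ admissible for $\mu$. Since $m_\mu(v)<T$, \eqref{eq:barrier} gives $\rho(v)>\rho_0$. Choose $\delta$ so small that $\rho(P_\delta)<\rho_0$, that $m_\mu(P_\delta)<T+\eta$ (Lemma~\ref{lem:bubbles}(e)), and that Lemma~\ref{lem:interaction} holds. With $z_0=v$ and $z_1=P_\delta$, every positive multiple of $z_s$ has the form $\sigma v+tP_\delta$, so $m_\mu(z_s)\le\sup_{\sigma,t\ge0}I_\mu(\sigma v+tP_\delta)<T+c_\mu$ for all $s$. Proposition~\ref{prop:pass} gives a solution $u_2$ with $T<I_\mu(u_2)<T+c_\mu$, and $u_2\ne u_1$ because the energies differ. The bound on $c_\mu$ is in Lemma~\ref{lem:nehari}.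
\end{proof}

\section{The threshold $\mu_*$}\label{sec:threshold}

For $\mu\le\mu_*$ we shall have $c_\mu=T$. Minimization over all of $N_\mu$ then breaks down, since the bubbles form a minimizing sequence. The barrier repairs this: we minimize only on its far side $\{\rho\ge\rho_0\}$, where sequences cannot tend weakly to $0$. To see that the infimum there lies below the height of the barrier, we first find a solution of energy $T$ at $\mu=\mu_*$ and then use continuity in $\mu$.

\begin{proof}[Proof of Theorem~\ref{thm:threshold}]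
\emph{The set $\{c_\mu<T\}$.} By H\"older's inequality $\rho\le|\Omega|^{1/r-1/6}$ on $\mathcal U$. For small $\mu$ the number $|\Omega|^{1/r-1/6}$ is admissible, so \eqref{eq:barrier} gives $m_\mu>T$ on $\mathcal U$, and $c_\mu=T$ by Lemma~\ref{lem:bubbles}(e). Hence $\mu_*>0$, and $\mu_*<\infty$ by Lemma~\ref{lem:nehari}. As an infimum of continuous nonincreasing functions of $\mu$, $c_\mu$ is upper semicontinuous and nonincreasing. So $\{\mu>0:c_\mu<T\}$ is open and contains every number larger than one of its elements; it equals $(\mu_*,\infty)$, and $c_\mu=T$ for $0<\mu\le\mu_*$. For $\mu>\mu_*$, Theorem~\ref{thm:two} gives two solutions.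

\emph{A solution of energy $T$ at $\mu_*$.} Let $\mu_n\downarrow\mu_*$ with $\mu_n>\mu_*$, and let $v_n$ be a solution for $\mu_n$ with $I_{\mu_n}(v_n)=c_{\mu_n}<T$. The sequence $c_{\mu_n}$ is monotone and has a limit $\bar c\le T$. Fix $\rho_0$ admissible for $\mu_1$, hence for all $\mu\le\mu_1$, and so small that $\eta<T$; let $b_0$ be given by Lemma~\ref{lem:nehari} with $\bar\mu=\mu_1$. For $0<\mu\le\mu_1$,
\begin{equation}\label{eq:nonvanish}
u\in N_\mu,\ \rho(u)\ge\rho_0\ \Longrightarrow\ \|u_+\|_r\ge\rho_0b_0^{1/6}.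
\end{equation}
By \eqref{eq:barrier}, $\rho(v_n)>\rho_0$. Lemma~\ref{lem:compact} gives $v_n\rightharpoonup v$ with $I'_{\mu_*}(v)=0$; the convergence is strong in $L^r$, so $v\neq0$ by \eqref{eq:nonvanish}, and $I_{\mu_*}(v)\ge c_{\mu_*}=T$. Alternative (ii) would give $\bar c\ge2T$. So (i) holds, $T\le I_{\mu_*}(v)=\bar c\le T$, and $v$ is a solution with $m_{\mu_*}(v)=T$. By \eqref{eq:barrier}, $\rho(v)>\rho_0$.

\emph{Choice of $\tau$.} Fix $\delta$ so small that $\rho(P_\delta)<\rho_0$, that $m_\mu(P_\delta)<T+\eta/2$ for all $\mu>0$, and that Lemma~\ref{lem:interaction} holds for $v$ and $\mu_*$. Let $z_s=(1-s)v+sP_\delta$; then $\max_sm_{\mu_*}(z_s)<2T$. The function $(\mu,s)\mapsto m_\mu(z_s)$ is continuous and $[0,1]$ is compact, so there is $\tau\in(0,\mu_*)$ such that, for $\mu_*-\tau<\mu\le\mu_*$,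
\[
\max_{0\le s\le1}m_\mu(z_s)<2T,\qquad m_\mu(v)<T+\eta/2 .
\]
Fix such a $\mu$, and recall that $c_\mu=T$.

\emph{First solution.} Let $Q=\{u\in N_\mu:\rho(u)\ge\rho_0\}$, a closed set, and $d=\inf_QI_\mu$. Since $t_\mu(v)v\in Q$, we have $T\le d<T+\eta/2$. If $u\in Q$ and $I_\mu(u)<T+\eta$, then $\rho(u)>\rho_0$ by \eqref{eq:barrier}, so a neighborhood of $u$ in $N_\mu$ lies in $Q$. Lemma~\ref{lem:ekeland} gives a Palais--Smale sequence $u_n\in Q$ at level $d$. Its weak limit $u\ge0$ in Lemma~\ref{lem:compact} is nonzero, because $(u_n)_+\to u$ in $L^r$ and \eqref{eq:nonvanish} holds. So $I_\mu(u)\ge T$, and (ii) would give $d\ge2T$, whereas $d<T+\eta/2<2T$. Thus $u$ is a solution with $I_\mu(u)=d<T+\eta/2$.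

\emph{Second solution.} The hypotheses of Proposition~\ref{prop:pass} hold with $z_0=v$ and $z_1=P_\delta$, since $T+c_\mu=2T$. We obtain a solution of energy at least $T+\eta$, which differs from the first.
\end{proof}

\section{Uniqueness on a ball for $3\le q<5$}\label{sec:ball}

If $u$ solves \eqref{eq:P} on $B_R$, then $R^{1/2}u(R\,\cdot)$ solves it on $B_1$ with $\mu R^{(5-q)/2}$ in place of $\mu$; so we take $\Omega=B_1$. Existence for large $\mu$ follows from Lemma~\ref{lem:nehari} and Corollary~\ref{cor:compact}(b), which hold for all $1<q<5$. For uniqueness we show that, when $q\ge3$ and $\mu$ is large, \emph{every} solution is of the small type described in the introduction, and then that the limit problem is nondegenerate among radial functions.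

The Gidas--Ni--Nirenberg theorem states that a positive solution $u\in C^2(\overline{B_1})$ of $-\Delta u=f(u)$ with $u=0$ on $\partial B_1$ and $f$ of class $C^1$ is radial. In this section $r=|x|$, $u=u(r)$ is a solution, $f(u)=u^5+\mu u^q$, $F(u)=\int_0^uf$, and $g=-u'$. From $(r^2u')'=-r^2f(u)$,
\begin{equation}\label{eq:g}
g(r)=r^{-2}\int_0^rs^2f(u(s))\,ds>0\quad(0<r\le1),\qquad g'=f(u)-\frac{2g}r .
\end{equation}
So $u$ is decreasing. Put
\[
\alpha=u(0),\qquad X=\mu\alpha^{q-1},\qquad L^2=\frac{f(\alpha)}{3\alpha}=\frac{\alpha^4+X}3 .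
\]
By \eqref{eq:g}, $g(r)/r\to\alpha L^2$ as $r\to0$, so $u=\alpha(1-\frac12L^2r^2+o(r^2))$: $\alpha$ is the height of the peak and $1/L$ its width, and $\alpha^4$ and $X$ are the contributions of the two terms of $f$ to $3L^2$. A bubble has exactly the form $U_\delta=\alpha(1+L^2r^2)^{-1/2}$ with $L=1/\delta$.

\subsection*{A priori bounds}

\begin{lemma}\label{lem:profile}
Let $1<q<5$. Every solution on $B_1$ satisfies
\begin{equation}\label{eq:poho}
g(1)^2=\mu\,\frac{5-q}{q+1}\int_0^1u^{q+1}r^2\,dr,
\end{equation}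
\begin{equation}\label{eq:profile}
\alpha\bigl(1-\tfrac12L^2r^2\bigr)\le u(r)\le\alpha(1+L^2r^2)^{-1/2}\qquad(0\le r\le1).
\end{equation}
In particular $L^2\ge2$, and $u\ge\alpha/2$ on $[0,1/L]$.
\end{lemma}

\begin{proof}
Let $\Phi=6F(u)-uf(u)=\mu\frac{5-q}{q+1}u^{q+1}$. The critical term cancels in $\Phi$, and $\Phi$ is nonincreasing in $r$. Let $\Pi=r^3(\frac12u'^2+F(u))+\frac12r^2uu'$. Using $u''+f=-2u'/r$ twice,
\[
\Pi'=\tfrac32r^2u'^2+3r^2F-2r^2u'^2+ruu'+\tfrac12r^2u'^2-\tfrac12r^2uf-ruu'=\tfrac12r^2\Phi .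
\]
Since $\Pi(0)=0$ and $\Pi(1)=\frac12g(1)^2$, this is the Pohozaev identity \eqref{eq:poho}.

For the upper bound consider $w=g/(ru^3)$ on $(0,1)$. We have $(u^{-2})'=2rw$, so $w$ is constant for a bubble; we show that it is nondecreasing for $u$. By \eqref{eq:g},
\[
\frac{w'}w=\frac fg-\frac3r+\frac{3g}u=\frac{ruf-3ug+3rg^2}{rug}=\frac{6\Pi/r^2-r\Phi}{rug},
\]
because $6\Pi/r^2=3rg^2+6rF-3ug$. The numerator is nonnegative, since $6\Pi/r^2=3r^{-2}\int_0^rs^2\Phi\,ds\ge r\Phi(r)$. So $w\ge w(0^+)=L^2/\alpha^2$, and integrating $(u^{-2})'\ge2rL^2/\alpha^2$ gives $u^{-2}\ge\alpha^{-2}(1+L^2r^2)$.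

For the lower bound, \eqref{eq:g} and $f(u)\le f(\alpha)$ give $g\le\frac13f(\alpha)r=\alpha L^2r$; integrate. At $r=1$ the lower bound reads $L^2\ge2$.
\end{proof}

The identity \eqref{eq:poho} expresses the balance met in Section~\ref{sec:bubbles}: the left side is the effect of the boundary, the right side that of the subcritical term. For a bubble-like solution, $L\approx\alpha^2$, the left side is of order $(\alpha^5L^{-3})^2\approx\alpha^{-2}$ and the right side is at least of order $\mu\alpha^{q+1}L^{-3}\approx\mu\alpha^{q-5}$. The balance requires that $\mu$ be at most of order $\alpha^{3-q}$. For $q<3$ this leaves room for high peaks when $\mu$ is large; for $q\ge3$ it does not. The next lemma makes this precise without assuming anything on the shape of $u$.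

\begin{lemma}\label{lem:apriori}
Let $3\le q<5$. There is $C_2$, depending only on $q$, such that for $\mu>C_2$ every solution on $B_1$ satisfies $\alpha<1$ and $5<X\le C_2$.
\end{lemma}

\begin{proof}
All constants depend only on $q$. By \eqref{eq:poho} and $u\ge\alpha/2$ on $[0,1/L]$, we have $g(1)^2\ge C^{-1}X\alpha^2L^{-3}$. For an upper bound use \eqref{eq:g}, \eqref{eq:profile}, the substitution $s=Lr$, and $(1+s^2)^{-q/2}\le(1+s^2)^{-3/2}$, which holds as $q\ge3$. With $\Lambda=1+\log L$,
\[
g(1)\le\frac{\alpha^5}{L^3}\int_0^\infty\frac{s^2\,ds}{(1+s^2)^{5/2}}+\frac{\mu\alpha^q}{L^3}\int_0^L\frac{s^2\,ds}{(1+s^2)^{3/2}}\le\frac{\alpha}{L^3}\,(\alpha^4+X\Lambda);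
\]
the first integral equals $\frac13$, and the second is at most $\int_0^1s^2ds+\int_1^Ls^{-1}ds$. Comparing the two bounds,
\[
XL^3\le C_1(\alpha^8+X^2\Lambda^2).
\]
Recall that $X\le3L^2$ and $\alpha^4\le3L^2$. Choose $L_0$ such that $6C_1(1+\log L)^2\le L$ for $L\ge L_0$. If $L<L_0$, then $X\le3L_0^2$. If $L\ge L_0$, then $C_1X^2\Lambda^2\le3C_1L^2\Lambda^2X\le\frac12XL^3$, so $XL^3\le2C_1\alpha^8\le18C_1L^4$, that is, $X\le18C_1L$. Then $3L^2=\alpha^4+X\le\alpha^4+L^2+81C_1^2$, so $L\le C\max(1,\alpha^2)$. In both cases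
\[
\mu\alpha^{q-1}=X\le C_2\max(1,\alpha^2).
\]
If $\alpha\ge1$, this gives $\mu\le C_2\alpha^{3-q}\le C_2$, again because $q\ge3$. So for $\mu>C_2$ we have $\alpha<1$ and $X\le C_2$, and $X=3L^2-\alpha^4>6-1$.
\end{proof}

\subsection*{The shooting map}
Let $v=\mu^{1/(q-1)}u$, $\varepsilon=\mu^{-4/(q-1)}$ and $M=v(0)$. Then $-\Delta v=v^q+\varepsilon v^5$ and $M^{q-1}=X$. By Lemma~\ref{lem:apriori}, for $\mu>C_2$ the value $M$ lies in the fixed compact interval $J=[5^{1/(q-1)},C_2^{1/(q-1)}]$. A radial solution is determined by its value at the center, so it remains to count the admissible values of $M$.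

Let $\phi_\varepsilon(s)=s_+^q+\varepsilon s_+^5$ and, for continuous $\psi$,
\[
(\mathcal K\psi)(r)=\int_0^r\Bigl(s-\frac{s^2}r\Bigr)\psi(s)\,ds=r^2\int_0^1(t-t^2)\psi(rt)\,dt .
\]
The second form shows that $\mathcal K$ is a bounded operator on $C([0,R])$, and the first that $|\mathcal K\psi(r)|\le R\int_0^r|\psi|$ on $[0,R]$. Integrating the analog of \eqref{eq:g} for $v$ shows that $v$ solves
\begin{equation}\label{eq:integral}
V=M-\mathcal K\phi_\varepsilon(V).
\end{equation}

\begin{lemma}\label{lem:shoot}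
For $M>0$ and $\varepsilon\ge0$, \eqref{eq:integral} has a unique continuous solution $V(\cdot\,;M,\varepsilon)$ on $[0,R]$ for every $R>0$, and $V'<0$ for $r>0$. The function $Z(M,\varepsilon)=V(1;M,\varepsilon)$ and its derivative $\partial_MZ$ are continuous on $(0,\infty)\times[0,\infty)$. The function $Z(\cdot,0)$ has at most one zero, and $\partial_MZ(\cdot,0)<0$ at a zero.
\end{lemma}

\begin{proof}
Since $\phi_\varepsilon\ge0$ and the kernel of $\mathcal K$ is nonnegative, solutions of \eqref{eq:integral} satisfy $V\le M$, and so do solutions of the equation with $\phi_\varepsilon(\min(\cdot,M))$ in place of $\phi_\varepsilon$. The two equations thus have the same solutions. The truncated function is globally Lipschitz, with constant $\ell_0$ say, so the $n$-th iterate of the map $V\mapsto M-\mathcal K\phi_\varepsilon(\min(V,M))$ on $C([0,R])$ has Lipschitz constant at most $(R^2\ell_0)^n/n!$, and the map has exactly one fixed point. Differentiating \eqref{eq:integral} gives $V'(r)=-r^{-2}\int_0^rs^2\phi_\varepsilon(V)\,ds$,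 which is negative because $\phi_\varepsilon(V)>0$ near $0$.

The map $\Psi(V,M,\varepsilon)=V-M+\mathcal K(V_+^q+\varepsilon V_+^5)$ from $C([0,1])\times\mathbb{R}^2$ to $C([0,1])$ is $C^1$, because $s\mapsto s_+^q$ and $s\mapsto s_+^5$ are $C^1$. Its derivative in $V$ is $\psi\mapsto\psi+\mathcal K(b\psi)$ with $b=qV_+^{q-1}+5\varepsilon V_+^4$. The $n$-th power of $\psi\mapsto\mathcal K(b\psi)$ has norm at most $\|b\|_\infty^n/n!$, so $D_V\Psi$ is invertible by the Neumann series. Near each $(M_0,\varepsilon_0)$ with $M_0>0$, $\varepsilon_0\ge0$, the implicit function theorem gives a $C^1$ family of solutions, which by uniqueness is $V(\cdot\,;M,\varepsilon)$ for $\varepsilon\ge0$. This proves the continuity of $Z$ and $\partial_MZ$.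

Let $V_1=V(\cdot\,;1,0)$ on $[0,\infty)$ and $\lambda=M^{(q-1)/2}$. The second form of $\mathcal K$ gives $\mathcal K[M^q(V_1)_+^q(\lambda\,\cdot)](r)=M^q\lambda^{-2}(1-V_1(\lambda r))=M-MV_1(\lambda r)$, so $V(r;M,0)=MV_1(\lambda r)$ and $Z(M,0)=MV_1(M^{(q-1)/2})$. As $V_1$ is strictly decreasing, $Z(\cdot,0)$ has at most one zero $M_*$. There, with $R_1=M_*^{(q-1)/2}$ and $V_1(R_1)=0$,
\[
\partial_MZ(M_*,0)=\frac{q-1}2\,M_*^{(q-1)/2}\,V_1'(R_1)<0 .\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:unique}]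
Only uniqueness remains. Suppose that for some $\mu_n\to\infty$ there are two distinct solutions. Their rescalings solve \eqref{eq:integral} on $[0,1]$ with $\varepsilon_n=\mu_n^{-4/(q-1)}\to0$ and vanish at $r=1$. By the uniqueness in Lemma~\ref{lem:shoot}, their values at the center are distinct zeros $M_n<M_n'$ of $Z(\cdot,\varepsilon_n)$, and they lie in $J$ for large $n$. Along a subsequence both converge in $J$, and by the continuity of $Z$ the limits are zeros of $Z(\cdot,0)$; so both limits equal the same zero $M_*$. Rolle's theorem gives $M_n''\in(M_n,M_n')$ with $\partial_MZ(M_n'',\varepsilon_n)=0$, and in the limit $\partial_MZ(M_*,0)=0$. This contradicts Lemma~\ref{lem:shoot}.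
\end{proof}

\begin{thebibliography}{9}

\bibitem{Question}
``1.~Introduction'' (as printed: 1.~INTRODUCTION),
\texttt{http://sites.math.rutgers.edu/\textasciitilde{}brezis/PUBlications/113L1.pdf}.

\bibitem{BL}
Brezis and Lieb, J. Funct. Anal. \textbf{62} (1985).

\bibitem{CGS}
Caffarelli, Gidas and Spruck, Comm. Pure Appl. Math. \textbf{42} (1989).

\bibitem{Struwe84}
Struwe, Math. Z. \textbf{187} (1984), 511--517.

\bibitem{StruweBook}
Struwe, \emph{Variational Methods}.

\end{thebibliography}
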